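\title{A square-root threshold for the cyclicity of bilateral weighted shifts}

\begin{abstract}
We prove that the bilateral shift is not cyclic on the weighted space $\ell^2_\omega(\mathbb{Z})$ with $\omega(n)=1$ for $n\ge 0$ and $\omega(-n)=e^{\sqrt n}$ for $n\ge 1$, as had been conjectured. More generally, the shift is not cyclic whenever $\omega$ is bounded below on the nonnegative integers and $\liminf \log\omega(-n)/\sqrt n>0$. Conversely, for weights that are bounded on the nonnegative integers and regular on the negative integers, the shift is cyclic as soon as this lower limit is zero. The main tool is a lower bound for the logarithmic integral of the functions on the circle that are close to $1$ in the weighted norm; it is obtained from an almost holomorphic extension to the disk.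
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{weight} is a sequence $\omega=(\omega(n))_{n\in\mathbb{Z}}$ of positive numbers. Let $\ell^2_\omega=\ell^2_\omega(\mathbb{Z})$ be the Hilbert space of complex sequences $x=(x_n)_{n\in\mathbb{Z}}$ with
\[
\|x\|^2=\sum_{n\in\mathbb{Z}}|x_n|^2\,\omega(n)^2<\infty ,
\]
let $e_n=(\delta_{n,m})_{m\in\mathbb{Z}}$, and let $S$ be the bilateral shift, $Se_n=e_{n+1}$, that is, $(Sx)_n=x_{n-1}$. The vectors $e_n$ are orthogonal and $\|e_n\|=\omega(n)$, so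
\begin{equation}\label{eq:norms}
\|S^j\|=\sup_{n\in\mathbb{Z}}\frac{\omega(n+j)}{\omega(n)}\qquad(j\in\mathbb{Z}),
\end{equation}
whether this number is finite or not. Suppose that $S$ is bounded. A vector $x$ is \emph{cyclic} if the linear span of $\{S^nx:n\ge0\}$, which is the set of all $p(S)x$ with $p$ a polynomial, is dense in $\ell^2_\omega$. The operator $S$ is \emph{cyclic} if it has a cyclic vector.

Only forward shifts are allowed, so the vectors $e_{-n}$ must be approximated through cancellation in the left tail of $x$, and a weight that is large on the negative integers forces this tail to be thin. The point is clearer for functions. When $\omega$ is bounded below we identify $x\in\ell^2_\omega$ with $f(\zeta)=\sum_n x_n\zeta^n$ in $L^2(\mathbb{T})$, where the unit circle $\mathbb{T}$ carries the measure $dt/2\pi$. Then $S$ is multiplication by $\zeta$ and $e_0$ is the constant function $1$. A cyclic $f$ must have a divergent logarithmic integral, $\int_0^{2\pi}\log|f(e^{it})|\,dt=-\infty$ (Lemma~\ref{lem:log}). A nonzero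 function in the Hardy space $H^2$, which has no negative frequencies at all, has a finite logarithmic integral. One therefore expects cyclicity to be lost once the weight pushes the space close enough to $H^2$, and asks at which rate of growth of $\omega(-n)$ this happens. Below the rate $e^{\sqrt n}$ the answer is given by the following known theorem; a sequence $\rho$ is \emph{submultiplicative} if $\rho(n+m)\le\rho(n)\rho(m)$.

\begin{theorem}[Abakumov et al.]\label{thm:known}
Let $\omega$ be a weight such that $S$ is bounded on $\ell^2_\omega$. Suppose that there are an integer $k\ge0$ and a submultiplicative sequence $(\rho(n))_{n\ge0}$ of positive numbers with $\lim_{n\to\infty}\log^+\rho(n)/\sqrt n=0$ such that $\omega(n)=O(n^k)$ and $\omega(-n)=O(\rho(n))$ as $n\to\infty$. Then $S$ is cyclic on $\ell^2_\omega$ if and only if $\sum_{n\in\mathbb{Z}}\omega(n)^{-2}=+\infty$.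
\end{theorem}

Take $\omega(n)=1$ for $n\ge0$ and $\omega(-n)=e^{cn^\alpha}$ with $c>0$. If $0<\alpha<1/2$, the theorem applies with $k=0$ and $\rho(n)=e^{cn^\alpha}$, the series diverges, and $S$ is cyclic. The exponent $\alpha=1/2$ is the first one that the theorem does not reach. For $c>0$ put
\[
\omega_c(n)=1\quad(n\ge0),\qquad \omega_c(-n)=e^{c\sqrt n}\quad(n\ge1).
\]
By \eqref{eq:norms}, $S$ is invertible on $\ell^2_{\omega_c}$, with $\|S\|\le1$ and $\|S^{-1}\|\le e^c$. The conjecture posed in \cite{source} concerns $c=1$: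
\begin{quote}
\emph{the shift $S$ is not cyclic on $\ell^2_{\omega_1}$.}
\end{quote}
We prove it, for every $c>0$ and for all larger weights. Theorem~\ref{thm:known} is not used in any proof below.

\begin{theorem}\label{thm:noncyclic}
Let $\omega$ be a weight such that $S$ is bounded on $\ell^2_\omega$, $\inf_{n\ge0}\omega(n)>0$ and
\[
\liminf_{n\to\infty}\frac{\log\omega(-n)}{\sqrt n}>0 .
\]
Then $S$ is not cyclic on $\ell^2_\omega$. In particular, $S$ is not cyclic on $\ell^2_{\omega_1}$.
\end{theorem}

The analytic content of Theorem~\ref{thm:noncyclic} is the following estimate.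

\begin{theorem}\label{thm:log}
For every $c>0$ there are $\eta_0>0$ and $C<\infty$ such that every $f\in\ell^2_{\omega_c}$ with $\eta:=\|f-1\|<\eta_0$ satisfies
\[
\frac1{2\pi}\int_0^{2\pi}\log|f(e^{it})|\,dt\ \ge\ -C\eta>-\infty .
\]
\end{theorem}

The assumption that $f$ is close to $1$ cannot be dropped: $\ell^2_{\omega_c}$ contains functions without zeros on $\mathbb{T}\setminus\{1\}$ whose logarithmic integral diverges (Remark~\ref{rem:near}). For regular weights the condition in Theorem~\ref{thm:noncyclic} is sharp.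

\begin{theorem}\label{thm:cyclic}
Let $\Lambda:\{1,2,\dots\}\to[0,\infty)$ be nondecreasing, with $\Lambda(n)/n^\gamma$ nonincreasing for some $\gamma\in(0,1)$ and $\liminf_{n\to\infty}\Lambda(n)/\sqrt n=0$. If $S$ is bounded on $\ell^2_\omega$, $\sup_{n\ge0}\omega(n)<\infty$ and $\log\omega(-n)\le\Lambda(n)+O(1)$, then $S$ is cyclic on $\ell^2_\omega$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $S$ be bounded on $\ell^2_\omega$, let $\omega(n)\asymp1$ for $n\ge0$, and let $\log\omega(-n)=\Lambda(n)+O(1)$, where $\Lambda\ge0$ is nondecreasing and $\Lambda(n)/n^\gamma$ is nonincreasing for some $\gamma<1$. Then $S$ is cyclic if and only if $\liminf_{n\to\infty}\Lambda(n)/\sqrt n=0$. For the weight $\omega(n)=1$ $(n\ge0)$, $\omega(-n)=e^{cn^\alpha}$ $(n\ge 1)$ with $c>0$ and $0<\alpha\le1$, the shift is cyclic if and only if $\alpha<1/2$.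
\end{corollary}

\begin{proof}
Since $\Lambda\ge0$, the sequence $\Lambda(n)/n^\gamma$ remains nonincreasing when $\gamma$ is increased, so we may take $\gamma\in(0,1)$. If the lower limit is zero, Theorem~\ref{thm:cyclic} applies. If it is positive, so is $\liminf\log\omega(-n)/\sqrt n$, and Theorem~\ref{thm:noncyclic} applies. In the example $\omega$ is nonincreasing, so $S$ is bounded; use Theorem~\ref{thm:cyclic} with $\Lambda(n)=cn^\alpha$ and $\gamma=\alpha$ if $\alpha<1/2$, and Theorem~\ref{thm:noncyclic} if $1/2\le\alpha\le1$.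
\end{proof}

It is the lower limit that decides: a sparse sequence of scales at which the weight is small suffices for cyclicity.

\begin{example}\label{ex:osc}
Let $N_j=2^{4^j}$, $\Lambda_j(n)=N_j^{1/4}\max\big(1,(n/N_j)^{3/4}\big)$ and $\Lambda=\inf_{j\ge1}\Lambda_j$. Each $\Lambda_j$ is nondecreasing with $\Lambda_j(n)/n^{3/4}$ nonincreasing, and both properties pass to the infimum. Since $\Lambda(N_j)\le N_j^{1/4}$, the shift is cyclic for $\omega(n)=1$ $(n\ge0)$, $\omega(-n)=e^{\Lambda(n)}$. At $n=N_j^2$, however, $\Lambda_i(n)=N_i^{-1/2}n^{3/4}\ge\sqrt n$ for $i\le j$, and $\Lambda_i(n)\ge N_{j+1}^{1/4}=\sqrt n$ for $i>j$. So $\omega(-n)\ge e^{\sqrt n}$ infinitely often, and no sequence $\rho$ as in Theorem~\ref{thm:known} exists.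
\end{example}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:noncyclic} from Theorem~\ref{thm:log}. Section~\ref{sec:model} explains the exponent $1/2$ through three short computations. Theorem~\ref{thm:log} is proved in Section~\ref{sec:log} and Theorem~\ref{thm:cyclic} in Section~\ref{sec:cyclic}.

\medskip
\noindent\textbf{Notation and standard facts.} We write $\mathbb{D}$ for the unit disk, $D(w,r)$ for the open disk with center $w$ and radius $r$, $h(z)=1-|z|$ for the distance to $\mathbb{T}$, and $dA$ for area measure. Means over circles are taken with respect to normalized arclength. For $f\in L^2(\mathbb{T})$ put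
\[
\mathcal{L}(f)=\frac1{2\pi}\int_0^{2\pi}\log|f(e^{it})|\,dt\in[-\infty,\infty).
\]
The space $H^2$ consists of the $f\in L^2(\mathbb{T})$ whose negative Fourier coefficients vanish; such an $f$ is also regarded as the holomorphic function $\sum_{n\ge0}x_nz^n$ on $\mathbb{D}$. For real $\psi\in L^1(\mathbb{T})$ the Poisson integral $P[\psi]$ is harmonic in $\mathbb{D}$, its value at $0$ is the mean of $\psi$, and it extends continuously to $\overline{\mathbb{D}}$ with boundary values $\psi$ if $\psi$ is continuous. A function $f\in H^2$ is the Poisson integral of its boundary values, so $|f(z)|\le P[|f|](z)$ in $\mathbb{D}$. If $g$ is holomorphic, then $\log|g|$ is subharmonic: its value at the center of a closed disk in the domain is at most its mean over the boundary circle. A harmonic function on a bounded open set whose upper limit at every boundary point is $\le0$ is $\le0$ (maximum principle). We use $\log(1-\eta)\ge-2\eta$ for $0\le\eta\le1/2$.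

\section{Cyclic vectors and the logarithmic integral}\label{sec:reduction}

\begin{lemma}\label{lem:compare}
Let $\omega\le M\omega'$ for some constant $M$, and let $S$ be bounded on $\ell^2_\omega$ and on $\ell^2_{\omega'}$. Every vector that is cyclic in $\ell^2_{\omega'}$ belongs to $\ell^2_\omega$ and is cyclic there.
\end{lemma}

\begin{proof}
The norm of $\ell^2_\omega$ is at most $M$ times that of $\ell^2_{\omega'}$. The vectors $p(S)x$ approximate every finitely supported sequence in the norm of $\ell^2_{\omega'}$, hence in the norm of $\ell^2_\omega$, and finitely supported sequences are dense in $\ell^2_\omega$.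
\end{proof}

\begin{lemma}\label{lem:log}
If $f\in L^2(\mathbb{T})$ and $E$ is a polynomial with $E(0)=1$, then $\|Ef\|_{L^2}\ge e^{\mathcal{L}(f)}$. Consequently, if $\omega$ is bounded below, $S$ is bounded on $\ell^2_\omega$ and $f$ is cyclic in $\ell^2_\omega$, then $\mathcal{L}(f)=-\infty$.
\end{lemma}

\begin{proof}
Subharmonicity of $\log|E|$ gives $\mathcal{L}(E)\ge\log|E(0)|=0$. By Jensen's inequality for the concave function $\log$,
\[
\log\|Ef\|_{L^2}=\tfrac12\log\frac1{2\pi}\int_0^{2\pi}|Ef|^2\,dt\ge\mathcal{L}(Ef)=\mathcal{L}(E)+\mathcal{L}(f)\ge\mathcal{L}(f).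
\]
Let $f$ be cyclic in $\ell^2_\omega$. By Lemma~\ref{lem:compare} it is cyclic in $L^2(\mathbb{T})$, the space with weight $1$. So there are polynomials $p_j$ with $p_jf\to\zeta^{-1}f$ in $L^2$, that is, $\|(1-\zeta p_j)f\|_{L^2}\to0$. The first part, with $E=1-zp_j$, gives $e^{\mathcal{L}(f)}=0$.
\end{proof}

\begin{remark}\label{rem:summable}
The lemma shows where the series in Theorem~\ref{thm:known} comes from. Let $S$ be bounded and $\sum_n\omega(n)^{-2}<\infty$. Then $\omega$ is bounded below, and by the Cauchy--Schwarz inequality every $f\in\ell^2_\omega$ has an absolutely convergent Fourier series and the evaluations $f\mapsto f(\lambda)$, $\lambda\in\mathbb{T}$, are bounded functionals. If $f(\lambda)=0$ for some $\lambda$, all $pf$ vanish at $\lambda$ and stay away from $1$; otherwise $\log|f|$ is bounded and Lemma~\ref{lem:log} applies. In both cases $f$ is not cyclic. The weight $\omega(n)=n+1$ $(n\ge0)$, $\omega(-n)=e^{n^{1/4}}$ thus shows that the boundedness of $\omega$ on the nonnegative integers cannot simply be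 omitted from Theorem~\ref{thm:cyclic}.
\end{remark}

For $\omega_c$ there are no such point evaluations. Their absence is useful: it lets us move a hypothetical cyclic vector close to $1$, where Theorem~\ref{thm:log} applies.

\begin{lemma}\label{lem:dense}
If $S$ is cyclic on $\ell^2_{\omega_c}$, then the cyclic vectors are dense in $\ell^2_{\omega_c}$.
\end{lemma}

\begin{proof}
We first show that $S-\lambda$ has dense range for every $\lambda\in\mathbb{C}$. A bounded functional on $\ell^2_{\omega_c}$ has the form $x\mapsto\sum_nx_n\xi_n$ with $\sum_n|\xi_n|^2\omega_c(n)^{-2}<\infty$. If it annihilates the range, then testing on $(S-\lambda)e_n=e_{n+1}-\lambda e_n$ gives $\xi_{n+1}=\lambda\xi_n$ for all $n\in\mathbb{Z}$. If $\lambda=0$, then $\xi=0$. If $\lambda\ne0$, then $\xi_n=\xi_0\lambda^n$, and $\xi_0\neq0$ would require both $\sum_{n\ge0}|\lambda|^{2n}<\infty$ and $\sum_{m\ge1}|\lambda|^{-2m}e^{-2c\sqrt m}<\infty$. The first condition gives $|\lambda|<1$, and then the terms of the second series tend to infinity. So $\xi=0$.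

A product of bounded operators with dense range has dense range, so $p(S)$ has dense range for every polynomial $p\ne0$. Let $x$ be cyclic. The set $\{q(S)p(S)x\}_q$, with $q$ running over the polynomials, is the image under $p(S)$ of the dense set $\{q(S)x\}_q$, hence dense. Thus all $p(S)x$ with $p\ne0$ are cyclic, and they form a dense set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:noncyclic}, assuming Theorem~\ref{thm:log}]
Choose $c>0$ smaller than the lower limit. Then $\omega(-n)\ge e^{c\sqrt n}$ for all but finitely many $n$, and $\inf_{n\ge0}\omega(n)>0$, so $\omega_c\le M\omega$ for some $M$. If $S$ were cyclic on $\ell^2_\omega$, it would be cyclic on $\ell^2_{\omega_c}$ by Lemma~\ref{lem:compare}. By Lemma~\ref{lem:dense} there would be a cyclic $f\in\ell^2_{\omega_c}$ with $\|f-1\|<\eta_0$. Then $\mathcal{L}(f)>-\infty$ by Theorem~\ref{thm:log} and $\mathcal{L}(f)=-\infty$ by Lemma~\ref{lem:log}.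
\end{proof}

\section{Why the square root}\label{sec:model}

If $f\in H^2$ and $\|f-1\|=\eta\le1/2$, Theorem~\ref{thm:log} is the standard inequality $\mathcal{L}(f)\ge\log|f(0)|$, the sub-mean value property of $\log|f|$ on the unit circle, combined with $|f(0)|\ge1-\eta$; it gives $\mathcal{L}(f)\ge-2\eta$. For general $f$ we shall extend $f$ to a function $F$ on the disk that is nearly holomorphic and try to repeat the argument. Let $\bar\partial=\frac12(\partial_x+i\partial_y)$. Where $F\neq0$ we have $\bar\partial\log F=\bar\partial F/F$, so what matters is the size of the error $\bar\partial F$ \emph{relative to} $|F|$. Two rates have to be compared: how small $F$ can be, and how small $\bar\partial F$ can be made.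

\medskip
\noindent\textbf{How small can a holomorphic function near $1$ be?} Let $F\in H^2$ have no zeros in $\mathbb{D}$ and $\|F-1\|_{H^2}=\eta\le1/2$. Since $\log|F|\le|F|-1\le|F-1|\le P[|F-1|]$, the function $u=P[|F-1|]-\log|F|$ is harmonic and nonnegative, and $u(0)\le\eta+2\eta$. Harnack's inequality $u(z)\le\frac{1+|z|}{1-|z|}u(0)$ gives
\begin{equation}\label{eq:harnack}
|F(z)|\ge e^{-u(z)}\ge e^{-6\eta/h(z)}\qquad(z\in\mathbb{D}).
\end{equation}

\noindent\textbf{The rate $1/h$ is attained.} For $\kappa>0$ let $\theta_\kappa(z)=\exp\big(-\kappa\frac{1+z}{1-z}\big)$. The real part of $\frac{1+z}{1-z}$ equals $\frac{1-|z|^2}{|1-z|^2}$, so $|\theta_\kappa|\le1$ in $\mathbb{D}$ and $|\theta_\kappa|=1$ on $\mathbb{T}\setminus\{1\}$. Hence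
\begin{equation}\label{eq:theta}
\|\theta_\kappa-1\|_{H^2}^2=2-2\operatorname{Re}\theta_\kappa(0)=2-2e^{-\kappa}\le2\kappa ,
\end{equation}
while $\theta_\kappa(r)\le e^{-\kappa/h(r)}$ for $0\le r<1$.

\medskip
\noindent\textbf{How small can the error be made?} Take one negative frequency, $x_{-n}\zeta^{-n}$ with $|x_{-n}|\le\eta e^{-c\sqrt n}$. On the circle $|z|=e^{-t}$ its holomorphic continuation $x_{-n}z^{-n}$ has modulus at most $\eta e^{nt-c\sqrt n}$, so it must be switched off before it grows. Let $t_n=c/(2\sqrt n)$, and multiply by a smooth radial cutoff that is $1$ for $t\le t_n/2$ and $0$ for $t\ge t_n$, with gradient $O(1/t)$ for large $n$. The product has the right boundary values. Its $\bar\partial$-derivative lives where $t_n/2\le t\le t_n$, and there $e^{nt-c\sqrt n}\le e^{-c\sqrt n/2}=e^{-c^2/(4t_n)}\le e^{-c^2/(8t)}$. The error is $O\big(\eta\,t^{-1}e^{-c^2/(8t)}\big)$, with $t$ comparable to $h$. For the weight $e^{cn^\alpha}$, $0<\alpha<1$, the same computation with $t_n=cn^{\alpha-1}/2$ gives an error of the form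 $\exp(-c't^{-\alpha/(1-\alpha)})$.

\medskip
The exponent $\alpha/(1-\alpha)$ equals $1$ exactly when $\alpha=1/2$. In that case the error and the lower bound \eqref{eq:harnack} have the same form $e^{-\mathrm{const}/h}$, and the constants decide: the constant in the error is fixed by $c$, the one in \eqref{eq:harnack} is proportional to $\eta$. For small $\eta$ one expects $F$ to dominate its error, and this is the only reason for taking $f$ close to $1$. The difficulty is that $F$ may vanish, so that \eqref{eq:harnack} cannot hold at every point; we shall show that a bound of this kind holds on one circle around every point, and that this suffices. For $\alpha<1/2$ the error is much larger than $\theta_\kappa$ near the point $1$, however small $\kappa$ is. This leaves room to modify $\theta_\kappa$ near $1$ and to destroy its logarithmic integral, which is the construction of Section~\ref{sec:cyclic}.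

\section{The lower bound for the logarithmic integral}\label{sec:log}

Fix $c>0$ and put $b=c^2/256$. The constants $C_0,C_1,C_2$ depend only on $c$. Let $f=\sum_nx_n\zeta^n\in\ell^2_{\omega_c}$ and $\eta=\|f-1\|\le1/2$. Write $f=f_++f_-$ with $f_+=\sum_{n\ge0}x_n\zeta^n\in H^2$ and $f_-=\sum_{n\ge1}x_{-n}\zeta^{-n}$. Then $\|f_+-1\|_{H^2}\le\eta$ and $|x_0|\ge1-\eta$.

\subsection{The Cauchy transform}

Almost holomorphic functions are corrected to holomorphic ones by the Cauchy transform. Let $g$ be bounded, measurable, and zero outside a disk $\Delta$ of radius $R$, and put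
\[
\mathcal{C}g(z)=\frac1\pi\int\frac{g(\zeta)}{z-\zeta}\,dA(\zeta)\qquad(z\in\mathbb{C}).
\]
As the convolution of $g$ with the locally integrable function $1/(\pi z)$, which is the fundamental solution of $\bar\partial$, the function $\mathcal{C}g$ is continuous and satisfies $\bar\partial\,\mathcal{C}g=g$ in the sense of distributions. Moreover,
\begin{equation}\label{eq:cauchy}
|\mathcal{C}g|\le 2R\sup|g| .
\end{equation}
Indeed, $|z-\zeta|^{-1}$ is at most $1/R$ on $\Delta\setminus D(z,R)$ and at least $1/R$ on $D(z,R)\setminus\Delta$, two sets of equal area, so $\int_\Delta|z-\zeta|^{-1}dA(\zeta)\le\int_{D(z,R)}|z-\zeta|^{-1}dA(\zeta)=2\pi R$.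

\begin{lemma}\label{lem:weyl}
Let $g$ be as above, let $\phi$ be continuous on an open set $O$ and $C^1$ on $O\setminus\{0\}$, and let $\bar\partial\phi=g$ on $O\setminus\{0\}$. Then $\phi-\mathcal{C}g$ is holomorphic in $O$.
\end{lemma}

\begin{proof}
By Weyl's lemma, a continuous function whose distributional $\bar\partial$-derivative vanishes is holomorphic. So $\phi-\mathcal{C}g$ is holomorphic in $O\setminus\{0\}$, and $0$ is a removable singularity by continuity.
\end{proof}

\subsection{An almost holomorphic extension}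

Instead of one cutoff for each frequency we write $e^{-c\sqrt n}$ as an average of the exponentials $e^{-ns}$. This expresses $f_-$ as an average of dilates of a single function, and at each point of the disk we keep only the dilates that are defined there with room to spare. Let
\[
\mu(s)=\frac c{2\sqrt\pi}\,s^{-3/2}e^{-c^2/(4s)}\qquad(s>0).
\]
This function is bounded and integrable, and
\begin{equation}\label{eq:laplace}
\int_0^\infty e^{-ns}\mu(s)\,ds=e^{-c\sqrt n}\qquad(n\ge1).
\end{equation}
To verify this classical formula, substitute $s=c^2/(4t^2)$, so that $\mu(s)\,ds$ becomes $\frac2{\sqrt\pi}e^{-t^2}dt$. With $a=c\sqrt n/2$ the integral becomes $\frac2{\sqrt\pi}e^{-2a}J$, where $J=\int_0^\infty e^{-(t-a/t)^2}dt$. The substitution $t\mapsto a/t$ gives $J=\int_0^\infty e^{-(t-a/t)^2}at^{-2}dt$, and adding the two expressions gives $2J=\int_{\mathbb{R}}e^{-y^2}dy=\sqrt\pi$. The exponent $ns+c^2/(4s)$ in \eqref{eq:laplace} is smallest at $s=c/(2\sqrt n)$, the scale $t_n$ of Section~\ref{sec:model}.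

\begin{proposition}\label{prop:ext}
There is a function $F_-$, continuous on $\overline{\mathbb{D}}$ and $C^1$ on $\mathbb{D}\setminus\{0\}$, with $F_-(0)=0$, $F_-=f_-$ on $\mathbb{T}$, $|F_-|\le C_1\eta$ on $\overline{\mathbb{D}}$, and such that $\beta=\bar\partial F_-$ satisfies
\begin{equation}\label{eq:beta}
|\beta(z)|\le C_0\,\eta\,e^{-8b/h(z)}\qquad(0<|z|<1).
\end{equation}
\end{proposition}

\begin{proof}
Put $y_n=x_{-n}e^{c\sqrt n}$, so that $\sum_{n\ge1}|y_n|^2\le\eta^2$, and $Y(w)=\sum_{n\ge1}y_nw^{-n}$. By the Cauchy--Schwarz inequality $Y$ is holomorphic in $|w|>1$ and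
\begin{equation}\label{eq:Y}
|Y(w)|\le\eta\,(|w|^2-1)^{-1/2}.
\end{equation}
The dilate $Y(e^sz)$ is defined for $s>\log(1/|z|)$. We keep those $s$ that exceed twice this value: let $\sigma(z)=\log(1/|z|^2)$ and
\[
F_-(z)=\int_{\sigma(z)}^\infty Y(e^sz)\,\mu(s)\,ds\quad(0<|z|\le1),\qquad F_-(0)=0 .
\]

\emph{Size and boundary values.} For $s\ge\sigma(z)$ we have $|z|=e^{-\sigma(z)/2}\ge e^{-s/2}$, so $|e^sz|\ge e^{s/2}$, and \eqref{eq:Y} gives $|Y(e^sz)|\le\eta(e^s-1)^{-1/2}$. Hence $|F_-|\le C_1\eta$ with $C_1=\int_0^\infty(e^s-1)^{-1/2}\mu(s)\,ds$, which is finite because $\mu$ vanishes to infinite order at $0$. Extend the integrand by zero to $s<\sigma(z)$. For $z_0\ne0$ and $s\ne\sigma(z_0)$ it is continuous in $z$ at $z_0$, and as $z\to0$ it tends to $0$ for every $s$ because $\sigma(z)\to\infty$. Dominated convergence gives continuity on $\overline{\mathbb{D}}$. On $\mathbb{T}$ we have $\sigma=0$, and since $\sum|y_n|e^{-c\sqrt n}<\infty$, Fubini's theorem and \eqref{eq:laplace} give $F_-(\zeta)=\sum_ny_ne^{-c\sqrt n}\zeta^{-n}=f_-(\zeta)$.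

\emph{The derivative.} On the open set $\{(z,\tau):0<|z|<1,\ \tau>\log(1/|z|)\}$ the function $\int_\tau^\infty Y(e^sz)\mu(s)\,ds$ is $C^1$ and holomorphic in $z$, with $\tau$-derivative $-Y(e^\tau z)\mu(\tau)$. Substituting $\tau=\sigma(z)$ and using $\bar\partial\sigma=-1/\bar z$ and $e^{\sigma(z)}z=1/\bar z$, we get from \eqref{eq:Y}
\[
\beta(z)=\frac{Y(1/\bar z)\,\mu(\sigma(z))}{\bar z},\qquad|\beta(z)|\le\frac{\eta\,\mu(\sigma(z))}{(1-|z|^2)^{1/2}}\le\eta\,h^{-1/2}\mu(\sigma(z)),\qquad h=h(z).
\]
If $h\le1/2$, then $h\le\log\frac1{1-h}\le\frac h{1-h}\le2h$, so $2h\le\sigma\le4h$ and, since $c^2/16=16b$,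
\[
|\beta|\le\eta\,\frac{c}{2\sqrt\pi}\,2^{-3/2}\,\big(h^{-2}e^{-8b/h}\big)\,e^{-8b/h},
\]
where the bracket is bounded. If $h>1/2$, then $|\beta|\le\sqrt2\,\eta\sup\mu$ and $e^{-8b/h}\ge e^{-16b}$. This proves \eqref{eq:beta}.
\end{proof}

Put $\beta(0)=0$ and $F=f_++F_-$. Then $F$ is continuous on $\mathbb{D}$, $C^1$ off the origin with $\bar\partial F=\beta$, and $F(0)=x_0$. The set where $F$ is too small to dominate its error safely is
\[
B=\{z\in\mathbb{D}:|F(z)|\le e^{-b/h(z)}\},\qquad\text{and we put}\quad\Omega=\mathbb{D}\setminus B .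
\]
The set $B$ is closed in $\mathbb{D}$, and $|\beta/F|\le C_0\eta$ on $\Omega$ by \eqref{eq:beta}. From now on we assume $\eta<\eta_0$, where
\begin{equation}\label{eq:eta0}
\eta_0=\min\Big(\frac12,\ 1-e^{-b},\ \frac{7b}{384\,(3+C_1+4C_0)},\ \frac{8b}{C_0}\Big).
\end{equation}
The second condition gives $|F(0)|>e^{-b}$, that is, $0\in\Omega$.

\subsection{Circles on which $F$ is not small}

The next proposition replaces \eqref{eq:harnack}. A single point of $B$ proves nothing, since $F$ may have isolated zeros. But if $B$ meets all circles about $z_0$ with radii in an interval of length comparable to $h(z_0)$, then $B$ carries a unit mass whose Green potential is \emph{bounded}. Divided by $h(z_0)$, this potential behaves like the Poisson kernel behind Harnack's inequality: it is at most a constant times $1/h(z)$ everywhere and at least a constant at the origin. It transmits the smallness of $F$ on $B$ to the origin, where $F$ is close to $1$.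

\begin{proposition}\label{prop:circles}
For every $z_0\in\mathbb{D}$ there is $r\in[h(z_0)/16,\,h(z_0)/8]$ such that the circle $|z-z_0|=r$ does not meet $B$.
\end{proposition}

\begin{proof}
Let $h_0=h(z_0)$, $I=[h_0/16,h_0/8]$ and $\ell=h_0/16$, the length of $I$. Suppose that every circle $|z-z_0|=t$, $t\in I$, meets $B$.

\emph{Step 1: the potential.} The set $K=\{z\in B:|z-z_0|\in I\}$ is compact, and
\begin{equation}\label{eq:hK}
\tfrac78h_0\le h(w)\le\tfrac98h_0\qquad(w\in K).
\end{equation}
For $t\in I$ let $\varphi(t)$ be the least $\varphi\in[0,2\pi]$ with $z_0+te^{i\varphi}\in K$, and let $s(t)=z_0+te^{i\varphi(t)}$. The set $\{t:\varphi(t)\le a\}$ is the image under $z\mapsto|z-z_0|$ of the compact set $K\cap\{z_0+te^{i\varphi}:t\in I,\ 0\le\varphi\le a\}$, so it is closed and $\varphi$ is a Borel function. With the Green function of the disk,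
\begin{equation}\label{eq:green}
G(z,w)=\log\Big|\frac{1-\bar wz}{z-w}\Big|=\frac12\log\Big(1+\frac{(1-|z|^2)(1-|w|^2)}{|z-w|^2}\Big)\le\frac{2h(z)h(w)}{|z-w|^2},
\end{equation}
define $u(z)=\frac1\ell\int_IG(z,s(t))\,dt\ge0$. Since $G(\cdot,w)$ is harmonic off $w$ and these functions, for $w\in K$, are uniformly bounded on compact subsets of $\mathbb{D}\setminus K$, the function $u$ is harmonic in $\mathbb{D}\setminus K$. By \eqref{eq:green}, $u(z)\to0$ as $|z|\to1$. Since $G(0,w)=\log(1/|w|)\ge h(w)$,
\begin{equation}\label{eq:u0}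
u(0)\ge\tfrac78h_0 .
\end{equation}

\emph{Step 2: $u\le6$ in $\mathbb{D}$.} For $w\in K$ write $1-\bar wz=(1-|w|^2)+\bar w(w-z)$. By \eqref{eq:hK}, $|1-\bar wz|\le\frac94h_0+|z-w|$, hence $G(z,w)\le\log\frac{13}4+\log^+\frac{h_0}{|z-w|}$. The point $s(t)$ lies on the circle of radius $t$ about $z_0$, so $|z-s(t)|\ge|t-t_z|$ with $t_z=|z-z_0|$. The function $\psi(y)=\log^+(h_0/y)$ is nonincreasing. Let $I'$ be the interval of length $\ell$ centered at $t_z$; then $\psi(|t-t_z|)$ is at most $\psi(\ell/2)$ on $I\setminus I'$ and at least $\psi(\ell/2)$ on $I'\setminus I$, two sets of equal length. Therefore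
\[
\frac1\ell\int_I\psi(|t-t_z|)\,dt\le\frac2\ell\int_0^{\ell/2}\log\frac{h_0}y\,dy=\log\frac{2h_0}{\ell}+1=\log32+1,
\]
and $u\le\log104+1<6$.

\emph{Step 3: $u(z)\le24\,h_0/h(z)$ in $\mathbb{D}$.} If $h(z)\le4h_0$, this follows from Step~2. If $h(z)>4h_0$ and $w\in K$, then $|z-w|\ge h(z)-h(w)\ge h(z)-\frac98h_0\ge\frac{23}{32}h(z)$, and \eqref{eq:green} gives $G(z,w)\le\frac94\big(\frac{32}{23}\big)^2h_0/h(z)<5h_0/h(z)$.

\emph{Step 4: comparison in $\Omega$.} Let $v=\mathcal{C}g$, where $g=\beta/F$ on $\Omega$ and $g=0$ elsewhere. By \eqref{eq:cauchy}, $|v|\le2C_0\eta$. On a small disk in $\Omega$ there is a continuous branch of $\log F$, with $\bar\partial\log F=\beta/F$ off the origin, so $\log F-v$ is holomorphic there by Lemma~\ref{lem:weyl}. Thus $\log|F|-\operatorname{Re}v$ is harmonic in $\Omega$. As in \eqref{eq:harnack} we subtract a harmonic majorant. Let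
\[
H=P[|f_+-1|]+(C_1+2C_0)\eta,\qquad\Psi=\log|F|-\operatorname{Re}v-H+\frac b{48}\,\frac u{h_0}\quad\text{on }\Omega .
\]
Since $K\subset B$, the function $\Psi$ is harmonic in $\Omega$. We examine the two kinds of boundary points.
\begin{itemize}
\item Let $\zeta_0\in\partial\Omega\cap\mathbb{D}$. Then $\zeta_0\in B$, so $\limsup_{z\to\zeta_0}\log|F(z)|\le-b/h(\zeta_0)$. Also $-\operatorname{Re}v\le2C_0\eta\le H$, and by Step~3 the last term of $\Psi$ is at most $b/(2h(z))$. Hence $\limsup_{z\to\zeta_0}\Psi(z)\le-b/(2h(\zeta_0))<0$.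
\item On all of $\Omega$, $\log|F|\le|F-1|\le|f_+-1|+|F_-|\le P[|f_+-1|]+C_1\eta$. So $\Psi\le bu/(48h_0)$, which tends to $0$ as $|z|\to1$.
\end{itemize}
By the maximum principle $\Psi(0)\le0$. Using \eqref{eq:u0}, $\log|x_0|\ge-2\eta$ and $P[|f_+-1|](0)=\|f_+-1\|_{L^1}\le\eta$, we obtain
\[
\frac78\cdot\frac b{48}\le2\eta+2C_0\eta+(1+C_1+2C_0)\eta=(3+C_1+4C_0)\eta ,
\]
which contradicts the third condition in \eqref{eq:eta0}.
\end{proof}

The scale $h_0$ has dropped out of the last inequality: the depth $b/h_0$ of $\log|F|$ on $K$ times the influence $u(0)\approx h_0$ of $K$ at the origin is a constant. With a level $e^{-b/h^\nu}$, $\nu<1$, in the definition of $B$ this product would tend to $0$ with $h_0$, and no contradiction would arise.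

\subsection{A function with the sub-mean value property}

Where $|F|$ is comparable to the error we have no control of $\log|F|$, so we truncate it:
\[
W(z)=\max\big(\log|F(z)|,\,-2b/h(z)\big),\qquad\Phi(z)=W(z)+C_2\eta|z|^2,\qquad C_2=48\,C_0/b .
\]
Both functions are continuous on $\mathbb{D}$. The truncation level has negative Laplacian, so the usual rule that a maximum of subharmonic functions is subharmonic is not available. The circles of Proposition~\ref{prop:circles} take its place. The three levels $b<2b<8b$ play the following roles: the gap between $b$ and $2b$ absorbs the variation of $h$ along a circle, and the gap between $2b$ and $8b$ makes the relative error $O(\eta h^2)$, which is paid for by the term $C_2\eta|z|^2$.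

\begin{proposition}\label{prop:submean}
Every $w\in\mathbb{D}$ is the center of a circle in $\mathbb{D}$ over which the mean of $\Phi$ is at least $\Phi(w)$.
\end{proposition}

\begin{proof}
Let $h=h(w)$ and let $\Gamma$ be the circle about $w$ of radius $r\in[h/16,h/8]$ given by Proposition~\ref{prop:circles}. On $\overline{D(w,r)}$ we have $\frac78h\le h(z)\le\frac98h$, so on $\Gamma$
\begin{equation}\label{eq:onGamma}
|F(z)|>e^{-b/h(z)}\ge e^{-8b/(7h)}\ge e^{-2b/h}.
\end{equation}
The mean of $|z|^2$ over $\Gamma$ is $|w|^2+r^2\ge|w|^2+h^2/256$. It therefore suffices to prove that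
\begin{equation}\label{eq:goal}
W(w)\le\operatorname{mean}_\Gamma W+3\varrho,\qquad\text{where }\ \varrho=\frac{C_0\eta h^2}{16\,b},
\end{equation}
because $C_2\eta h^2/256=3\varrho$. The last condition in \eqref{eq:eta0} gives $\varrho\le1/2$.

\emph{Case 1: $|F(w)|<e^{-2b/h}$.} Then $W(w)=-2b/h$, and by \eqref{eq:onGamma} this is at most $\log|F|\le W$ at every point of $\Gamma$.

\emph{Case 2: $|F(w)|\ge e^{-2b/h}$.} Let $v_w$ be the Cauchy transform of the function equal to $\beta$ on $D(w,r)$ and to $0$ elsewhere, and let $\widetilde F=F-v_w$. By Lemma~\ref{lem:weyl}, $\widetilde F$ is holomorphic in $D(w,r)$, and it is continuous on the closed disk. By \eqref{eq:cauchy} and \eqref{eq:beta}, $|v_w|\le\frac h4C_0\eta e^{-64b/(9h)}$. At $w$ and on $\Gamma$ we have $|F|\ge e^{-2b/h}$, and since $\frac{64}9-2>4$ and $e^{-y}\le1/y$,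
\[
\frac{|v_w|}{|F|}\le\frac h4\,C_0\eta\,e^{-4b/h}\le\frac h4\,C_0\eta\,\frac h{4b}=\varrho .
\]
Hence $|\widetilde F(w)|\ge(1-\varrho)|F(w)|$, and $0<|\widetilde F|\le(1+\varrho)|F|$ on $\Gamma$. The sub-mean value inequality for $\log|\widetilde F|$ holds on smaller concentric circles and passes to $\Gamma$ by continuity. Therefore
\[
W(w)=\log|F(w)|\le\log|\widetilde F(w)|+2\varrho\le\operatorname{mean}_\Gamma\log|\widetilde F|+2\varrho\le\operatorname{mean}_\Gamma\log|F|+3\varrho ,
\]
and \eqref{eq:goal} follows from $\log|F|\le W$.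
\end{proof}

One circle for each point is enough for a maximum principle.

\begin{lemma}\label{lem:max}
Let $\Theta$ be a continuous real function on $\mathbb{D}$ with $\limsup_{|z|\to1}\Theta(z)\le0$. Suppose that every $w\in\mathbb{D}$ is the center of a circle in $\mathbb{D}$ over which the mean of $\Theta$ is at least $\Theta(w)$. Then $\Theta\le0$.
\end{lemma}

\begin{proof}
If $M=\sup\Theta>0$, then $M$ is finite and $\{\Theta=M\}$ is a nonempty compact subset of $\mathbb{D}$. Let $w$ be a point of largest modulus in it. On the circle about $w$ the continuous function $\Theta$ is at most $M$ and has mean at least $M$, so it equals $M$ on the whole circle, which contains points of modulus larger than $|w|$. This is a contradiction.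
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:log}}

We want to compare $\Phi$ with the Poisson integral of $\log|f|$. This function is neither continuous nor known to be integrable, so we replace $f_+$ by a polynomial $p$ and $\log y$ by $\log(y+\delta)$, $0<\delta<1$, which is Lipschitz with constant $1/\delta$ on $[0,\infty)$. The function $\chi=\log(|p+F_-|+\delta)$ is continuous on $\overline{\mathbb{D}}$. Let $H_1=P[|f_+-p|]$, let $H_2$ be the Poisson integral of the restriction of $\chi$ to $\mathbb{T}$, and put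
\[
\Theta=\Phi-C_2\eta-H_2-H_1/\delta .
\]
For $z$ so close to $\mathbb{T}$ that $e^{-2b/h(z)}\le\delta$, both entries of the maximum defining $W$ are at most $\log(|F|+\delta)$, so
\[
W\le\log(|F|+\delta)\le\chi+|f_+-p|/\delta\le\chi+H_1/\delta .
\]
Thus $\Theta\le\chi-H_2$ near $\mathbb{T}$, and $\chi-H_2$ is continuous on $\overline{\mathbb{D}}$ and zero on $\mathbb{T}$. Since $H_1$ and $H_2$ have the mean value property, Proposition~\ref{prop:submean} holds for $\Theta$ as well. Lemma~\ref{lem:max} gives $\Theta(0)\le0$, that is,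
\[
-2\eta\le\log|x_0|\le W(0)\le C_2\eta+\frac1{2\pi}\int_0^{2\pi}\log\big(|p+f_-|+\delta\big)\,dt+\frac1\delta\,\|f_+-p\|_{L^1}.
\]
Let $p\to f_+$ in $H^2$, hence in $L^1$. The last term tends to $0$, and by the Lipschitz bound the integral tends to that of $\log(|f|+\delta)$. Then let $\delta\downarrow0$: the functions $\log(|f|+\delta)$ decrease to $\log|f|$ and lie below the integrable function $\log(|f|+1)$, so monotone convergence gives $\mathcal{L}(f)\ge-(2+C_2)\eta$. This proves Theorem~\ref{thm:log} with $C=2+C_2$, and with it Theorem~\ref{thm:noncyclic} and the conjecture. \qed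

\section{Cyclicity below the threshold}\label{sec:cyclic}

Let $\Lambda$ and $\gamma$ be as in Theorem~\ref{thm:cyclic}, and let $\omega^\Lambda(n)=1$ for $n\ge0$ and $\omega^\Lambda(-n)=e^{\Lambda(n)}$ for $n\ge1$. The hypotheses on $\omega$ say that $\omega\le M\omega^\Lambda$ for some $M$, so by Lemma~\ref{lem:compare} it suffices to treat $\omega=\omega^\Lambda$. This weight is nonincreasing and at least $1$, so $\|S\|\le1$ and the norm dominates that of $L^2(\mathbb{T})$. For $g\in L^2(\mathbb{T})$ with Fourier coefficients $\hat g(n)$,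
\begin{equation}\label{eq:split}
\|g\|\le\|g\|_{L^2}+\|g\|_-,\qquad\text{where }\ \|g\|_-^2=\sum_{n\ge1}|\hat g(-n)|^2e^{2\Lambda(n)} .
\end{equation}
The two monotonicity hypotheses give
\begin{equation}\label{eq:Lambda}
\Lambda(n)\le\Lambda(N)\max\big(1,(n/N)^\gamma\big)\qquad(n,N\ge1),
\end{equation}
so the value of $\Lambda$ at one scale $N$ controls all of $\Lambda$; in particular $\Lambda(n)\le\Lambda(1)n^\gamma$. Also $\Lambda(n)/n$ is nonincreasing, so $\Lambda(m+j)=(m+j)\frac{\Lambda(m+j)}{m+j}\le\Lambda(m)+\Lambda(j)$. With \eqref{eq:norms} and the monotonicity of $\Lambda$ this yields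
\begin{equation}\label{eq:inverse}
\|S^{-j}\|\le e^{\Lambda(j)}\le e^{\Lambda(1)j^\gamma}\qquad(j\ge1).
\end{equation}

\subsection{A vector near $1$ that is almost annihilated}

For $\omega_c$, Theorem~\ref{thm:log} and Lemma~\ref{lem:log} say that $\|E(S)f\|\ge e^{-C\eta}$ whenever $f$ is near $1$ and $E(0)=1$. The next lemma says that this fails completely for $\omega^\Lambda$.

\begin{lemma}\label{lem:main}
For every $\eta>0$ there are $f\in\ell^2_{\omega^\Lambda}$ and a polynomial $E$ with $E(0)=1$ such that $\|f-1\|<\eta$ and $\|E(S)f\|<\eta$.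
\end{lemma}

The construction is best seen in the half-plane. Put $w=i\frac{1+z}{1-z}$, so that $z=\frac{w-i}{w+i}$. This maps $\mathbb{D}$ onto $\{\operatorname{Im}w>0\}$ and $\mathbb{T}\setminus\{1\}$ onto $\mathbb{R}$, with $w=-\cot(t/2)$ for $z=e^{it}$, and
\begin{equation}\label{eq:cayley}
dz=\frac{2i\,dw}{(w+i)^2},\qquad|z|^2=1-\frac{4\operatorname{Im}w}{|w+i|^2},\qquad\frac1{|1-z|}=\frac{|w+i|}2,\qquad\theta_\kappa=e^{i\kappa w}.
\end{equation}
We take $f=\theta_\kappa\exp(-\rho_Nw^{2k})$ with a small coefficient $\rho_N$. The second factor makes $f$ extremely small near the point $1$ and changes little elsewhere on $\mathbb{T}$. It is not bounded in the half-plane, so it creates negative frequencies. We estimate them on the line $\operatorname{Im}w=\sqrt N$, which is a circle of diameter $2/(\sqrt N+1)$ tangent to $\mathbb{T}$ at $1$. There $|\theta_\kappa|=e^{-\kappa\sqrt N}$, and this beats both the growth of the second factor and the weight $e^{\Lambda(N)}$, provided that $\Lambda(N)$ is small compared with $\kappa\sqrt N$.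 The model for $E$ is $e^{-L}/\theta_L$, which equals $1$ at the origin and has modulus $e^{-L}$ on $\mathbb{T}$. It is unbounded in $\mathbb{D}$, so we use its dilates, whose growth near $1$ is absorbed by the decay of $f$.

\begin{proof}[Proof of Lemma~\ref{lem:main}]
\emph{Step 0: two tools and the parameters.} Let $g$ be holomorphic in $w$ near $\{\operatorname{Im}w\ge0\}$ and bounded in the strip $0\le\operatorname{Im}w\le\tau$. For $n\ge1$, \eqref{eq:cayley} gives $\hat g(-n)=\frac1{2\pi i}\int_{\mathbb{T}}g\,z^{n-1}dz=\frac1\pi\int_{\mathbb{R}}g\,z^{n-1}(w+i)^{-2}dw$. The integrand is holomorphic near the strip and is $O(|w|^{-2})$ in it, since $|z|\le1$. By Cauchy's theorem the line of integration can be moved up, and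
\begin{equation}\label{eq:shift}
|\hat g(-n)|\le\frac1\pi\int_{\operatorname{Im}w=\tau}|g|\,|z|^{n-1}\frac{|dw|}{|w+i|^2}\qquad(n\ge1).
\end{equation}
Fix an integer $k\ge1$ with $\gamma':=\frac k{k+1}>\gamma$; here $\gamma<1$ is used. For $a_1,a_2,Q>0$ and $s\ge0$,
\begin{equation}\label{eq:elem}
a_1Q^k+a_2\,s/Q\ge\min(a_1,a_2)\,s^{\gamma'},
\end{equation}
because $Q^k\ge s^{\gamma'}$ if $Q^{k+1}\ge s$, and $s/Q>s^{\gamma'}$ if $Q^{k+1}<s$. For real $u$ write $Q=u^2+1$. For fixed $v$, $\operatorname{Re}(u+iv)^{2k}-\frac12Q^k$ is a polynomial in $u$ with leading term $\frac12u^{2k}$, so there is $M>0$ with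
\begin{equation}\label{eq:M}
\operatorname{Re}(u+iv)^{2k}\ge\tfrac12Q^k-M\qquad(u\in\mathbb{R},\ v\in\{\tfrac12,1\}).
\end{equation}
Fix $\kappa\in(0,1)$ with $\sqrt{2\kappa}<\eta/3$, and put
\[
\rho=\frac\kappa{2M},\qquad c_*=\tfrac12\min(\rho,1),\qquad\varepsilon=\min\Big(\frac\kappa4,\frac{c_*}2\Big).
\]
Since $\liminf\Lambda(n)/\sqrt n=0$, there are infinitely many $N$ with $\Lambda(N)\le\varepsilon\sqrt N$. For such $N$ let $\rho_N=\rho N^{1/2-k}$ and
\[
f=\exp\big(i\kappa w-\rho_Nw^{2k}\big).
\]
For each $\tau$, $\operatorname{Re}w^{2k}\ge\frac12(\operatorname{Re}w)^{2k}$ in the strip $0\le\operatorname{Im}w\le\tau$ when $|\operatorname{Re}w|$ is large. So for every $L\ge 0$ the function $|f|e^{2L|w+i|}$ is bounded in the strip.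

\emph{Step 1: $\|f-1\|<\eta$ for suitable $N$.} On $\mathbb{T}\setminus\{1\}$ we have $|f|\le1$ and $f\to\theta_\kappa$ pointwise as $N\to\infty$, since $\rho_N\to0$. Hence $\|f-\theta_\kappa\|_{L^2}\to0$, and $\|\theta_\kappa-1\|_{L^2}<\eta/3$ by \eqref{eq:theta}. For the negative coefficients use \eqref{eq:shift} on the line $w=\sqrt N(u+i)$. There $\rho_Nw^{2k}=\rho\sqrt N(u+i)^{2k}$, so \eqref{eq:M} and $\rho M=\kappa/2$ give
\[
|f|\le\exp\big(-\kappa\sqrt N-\rho\sqrt N(\tfrac12Q^k-M)\big)=\exp\big(-\sqrt N\,(\tfrac\kappa2+\tfrac\rho2Q^k)\big).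
\]
Further, $NQ\le|w+i|^2=Nu^2+(\sqrt N+1)^2\le4NQ$. By \eqref{eq:cayley}, $|z|^2\le1-\frac1{\sqrt NQ}$, so $|z|^{n-1}\le\exp\big(-\frac{n-1}{2\sqrt NQ}\big)\le2\exp\big(-\sqrt N\frac s{2Q}\big)$ with $s=n/N$. Also $\frac1\pi\int\frac{\sqrt N\,du}{NQ}\le1$. By \eqref{eq:shift} and \eqref{eq:elem},
\begin{equation}\label{eq:coef}
|\hat f(-n)|\le2\exp\big(-\sqrt N\,[\tfrac\kappa2+c_*s^{\gamma'}]\big),\qquad s=n/N .
\end{equation}
By \eqref{eq:Lambda} and $\gamma<\gamma'$, $\Lambda(n)\le\varepsilon\sqrt N(1+s^{\gamma'})$. Since $2\varepsilon\le\kappa/2$ and $2\varepsilon\le c_*$,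
\[
\|f\|_-^2\le4\sum_{n\ge1}\exp\big(-\sqrt N\,[\tfrac\kappa2+c_*s^{\gamma'}]\big)\le4e^{-\kappa\sqrt N/2}\,N\int_0^\infty e^{-c_*y^{\gamma'}}dy ,
\]
which tends to $0$ as $N\to\infty$. By \eqref{eq:split}, $\|f-1\|<\eta$ for a large admissible $N$, which is now fixed.

\emph{Step 2: the multipliers.} For $L>0$ and $0<r<1$ let
\[
E_{L,r}(z)=\exp\frac{2Lrz}{1-rz}=e^{-L}\exp\Big(L\,\frac{1+rz}{1-rz}\Big).
\]
It is holomorphic in $|z|<1/r$, and $E_{L,r}(0)=1$. For $|z|\le1$ we have $|1-rz|\ge1-r|z|\ge1-r$, so $|1-z|\le|1-rz|+(1-r)\le2|1-rz|$ and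
\[
\operatorname{Re}\frac{1+rz}{1-rz}=\frac{(1-r|z|)(1+r|z|)}{|1-rz|^2}\le\frac2{|1-rz|}\le\frac4{|1-z|}=2|w+i| .
\]
Thus $|E_{L,r}|\le e^{2L|w+i|}$ for all $r$. As $r\to1$, $\frac{1+rz}{1-rz}\to-iw$, so $|E_{L,r}|\to e^{-L+L\operatorname{Im}w}$ pointwise for $z\ne1$. On $\mathbb{T}$ the functions $fE_{L,r}$ are bounded uniformly in $r$ by Step~0, and dominated convergence gives $\lim_{r\to1}\|fE_{L,r}\|_{L^2}=e^{-L}\|f\|_{L^2}\le e^{-L}$.

\emph{Step 3: negative coefficients of $fE_{L,r}$.} The limit $e^{-L+L\operatorname{Im}w}$ is small only for $\operatorname{Im}w<1$, so we now use \eqref{eq:shift} on the line $w=u+\frac i2$. There \eqref{eq:M} gives $|f|\le e^{\rho_NM}e^{-\rho_NQ^k/2}\le2e^{-\rho_NQ^k/2}$, since $\rho_NM\le\kappa/2<1/2$. Further $Q\le|w+i|^2=u^2+\frac94\le\frac94Q$, so $|z|^2\le1-\frac8{9Q}$ and $|z|^{n-1}\le2e^{-4n/(9Q)}$. We use half of the decay of $f$ in \eqref{eq:elem} and keep the other half in the integral. With $c'=\min(\rho_N/4,4/9)$,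
\[
|\widehat{fE_{L,r}}(-n)|\le2e^{-c'n^{\gamma'}}J_r,\qquad J_r=\frac2\pi\int_{\mathbb{R}}|E_{L,r}|\,e^{-\rho_NQ^k/4}\,\frac{du}{Q}.
\]
The integrand is at most $e^{2L|w+i|-\rho_NQ^k/4}$, which is integrable, so dominated convergence gives $\lim_{r\to1}J_r\le\frac2\pi e^{-L/2}\int_{\mathbb{R}}\frac{du}Q=2e^{-L/2}$. The number $\Sigma=\big(\sum_{n\ge1}e^{-2c'n^{\gamma'}+2\Lambda(1)n^\gamma}\big)^{1/2}$ is finite because $\gamma'>\gamma$, and it does not depend on $L$ or $r$. By \eqref{eq:split},
\[
\limsup_{r\to1}\|fE_{L,r}\|\le e^{-L}+4\Sigma e^{-L/2}.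
\]
Choose $L$ large and then $r$ close to $1$ so that $\|fE_{L,r}\|<\eta$.

\emph{Step 4: a polynomial.} The Taylor coefficients of $E_{L,r}$ are absolutely summable and $\|S\|\le1$. So for the partial sums $E_j$ the vectors $E_j(S)f$ converge in $\ell^2_{\omega^\Lambda}$, and the limit is their $L^2$-limit $fE_{L,r}$. For large $j$ the polynomial $E=E_j$ satisfies $E(0)=1$ and $\|E(S)f\|<\eta$.
\end{proof}

\begin{remark}\label{rem:near}
The estimate \eqref{eq:coef} does not involve $\Lambda$. For $k=2$ and any $N$ it gives $|\hat f(-n)|\le2e^{-c''n^{2/3}}$ with $c''>0$, so $f\in\ell^2_{\omega_c}$ for every $c>0$. Since $dt/2\pi=du/(\pi(1+u^2))$ by \eqref{eq:cayley}, $\mathcal{L}(f)=-\frac{\rho_N}\pi\int_{\mathbb{R}}\frac{u^4\,du}{1+u^2}=-\infty$. So Theorem~\ref{thm:log} fails for functions that are not close to $1$.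
\end{remark}

\subsection{From one step backward to all of the space}

Writing $E=1-zp$, Lemma~\ref{lem:main} says that $p(S)f$ is close to $S^{-1}f$, which is close to $e_{-1}$: a polynomial in $S$ imitates one backward step on a vector near $1$. A dilation of the index gives $m$ backward steps.

\begin{lemma}\label{lem:powers}
For all $m\ge1$ and $\eta>0$ there are $f\in\ell^2_{\omega^\Lambda}$ and a polynomial $p$ with $\|f-1\|<\eta$ and $\|f-S^mp(S)f\|<\eta$.
\end{lemma}

\begin{proof}
Let $\Lambda_m(n)=\Lambda(mn)$. It is nondecreasing, and $\Lambda_m(n)/n^\gamma=m^\gamma\Lambda(mn)/(mn)^\gamma$ is nonincreasing. If $n=\lceil N/m\rceil$, then $N\le mn<N+m$, so \eqref{eq:Lambda} gives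
\[
\frac{\Lambda_m(n)}{\sqrt n}\le\sqrt m\,\Big(1+\frac mN\Big)^\gamma\frac{\Lambda(N)}{\sqrt N},
\]
and $\liminf\Lambda_m(n)/\sqrt n=0$. Let $f_1$ and $E_1$ be given by Lemma~\ref{lem:main} for $\Lambda_m$. The map $e_n\mapsto e_{mn}$, that is, $g(\zeta)\mapsto g(\zeta^m)$, is an isometry of $\ell^2_{\omega^{\Lambda_m}}$ into $\ell^2_{\omega^\Lambda}$ that fixes $1$ and carries $S$ to $S^m$. Take $f(\zeta)=f_1(\zeta^m)$ and define $p$ by $E_1(z^m)=1-z^mp(z)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]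
Let $\omega=\omega^\Lambda$. We claim that for any nonempty open sets $\mathcal{U},\mathcal{V}\subset\ell^2_\omega$ there are $x\in\mathcal{U}$ and a polynomial $R$ with $R(S)x\in\mathcal{V}$.

First we go from $\mathcal{U}$ to $\mathcal{V}$ allowing negative powers of $S$. Laurent polynomials, which are the finitely supported sequences, are dense. Choose Laurent polynomials $a_0\in\mathcal{U}$ and $a_1\in\mathcal{V}$. The curve $a_0(\mathbb{T})$ has area zero, so after adding a small constant to $a_0$ we may assume that $a_0$ has no zeros on $\mathbb{T}$. Then $a_1/a_0=\sum_{j\in\mathbb{Z}}c_jz^j$ is holomorphic in an annulus around $\mathbb{T}$, and $c_j$ decays exponentially as $|j|\to\infty$. By $\|S\|\le1$ and \eqref{eq:inverse}, the series $\sum_jc_jS^j$ converges in operator norm. It maps $a_0$ to $(a_1/a_0)a_0=a_1$, as one sees in $L^2(\mathbb{T})$. Truncating the series, we find $m\ge1$ and a polynomial $q$ with $S^{-m}q(S)a_0\in\mathcal{V}$.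

Now we replace $S^{-m}$ by a polynomial. The operator $a_0(S)$ is bounded, commutes with $S$, and maps $1$ to $a_0$. Given $\eta>0$, take $f$ and $p$ from Lemma~\ref{lem:powers} and put $x=a_0(S)f$. Then $\|x-a_0\|\le\|a_0(S)\|\,\eta$ and
\[
p(S)q(S)x-S^{-m}q(S)a_0=q(S)a_0(S)S^{-m}\big[(f-1)-(f-S^mp(S)f)\big],
\]
which has norm at most $2\eta\,\|q(S)a_0(S)S^{-m}\|$. Since $a_0$, $q$ and $m$ were fixed before $\eta$, for small $\eta$ we have $x\in\mathcal{U}$ and $(pq)(S)x\in\mathcal{V}$. This proves the claim.

Let $(\mathcal{V}_j)$ be a countable base of nonempty open sets of $\ell^2_\omega$. The set $\mathcal{G}_j=\bigcup_RR(S)^{-1}(\mathcal{V}_j)$, the union over all polynomials $R$, is open, and it is dense by the claim. A vector is cyclic exactly when it lies in every $\mathcal{G}_j$. By Baire's theorem, a countable intersection of dense open subsets of a complete metric space is dense. So the cyclic vectors form a dense $G_\delta$ set, and $S$ is cyclic.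
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Functional Analysis},
\texttt{http://numdam.org/item/CRMATH\_2007\_\_344\_7\_447\_0.pdf}.

\end{thebibliography}
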